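\title{The spatial numerical range of a Banach space operator is path-connected}

\begin{abstract}
We prove that the spatial numerical range of every bounded operator on a nonzero complex Banach space is path-connected. In fact, the set of pairs formed by a unit vector and a norming functional is path-connected for the product of the norm topologies; it is an ANR, and its projection onto the unit sphere is a homotopy equivalence. The main tool is a continuous retraction of $X\times X^*$ onto the graph of the subdifferential of any proper convex lower semicontinuous function on a real Banach space $X$. It moves each point by at most eight times its distance to the graph.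
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X\neq\{0\}$ be a real or complex Banach space with dual $X^*$ and unit sphere $S_X$, and let
\[
\Pi(X)=\{(x,g)\in X\times X^*:\ \|g\|=g(x)=\|x\|=1\}.
\]
The fiber of $\Pi(X)$ over $x\in S_X$ is the set $J(x)$ of \emph{norming functionals} of $x$. It is nonempty by the Hahn--Banach theorem. It is convex, because a convex combination $g$ of norming functionals has $\|g\|\le1$ and $g(x)=1$. For a complex Banach space $E$ and an operator $T$ in the algebra $\mathcal L(E)$ of bounded linear operators on $E$, the \emph{(spatial) numerical range} of $T$ is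
\[
V(T)=\{g(Tx):(x,g)\in\Pi(E)\}\subset\mathbb C .
\]
The number $g(Tx)$ is the component of $Tx$ along $x$ in the decomposition $E=\mathbb Cx\oplus\ker g$; in particular $V(T)$ contains the eigenvalues of $T$. In a Hilbert space $J(x)$ is the single functional $\langle\,\cdot\,,x\rangle$, and $V(T)=\{\langle Tx,x\rangle:\|x\|=1\}$ is a convex set. In a Banach space $V(T)$ is in general not convex.

\begin{example}\label{ex:nonconvex}
Let $E=\mathbb C^2$ with the maximum norm and $T(x_1,x_2)=(x_2-x_1,\,x_1+x_2)$. A norming functional of a unit vector $x$ has the form $g(y)=t_1\overline{x_1}y_1+t_2\overline{x_2}y_2$ with $t_i\ge0$, $t_1+t_2=1$, and $t_i=0$ when $|x_i|<1$. With $u=\overline{x_1}x_2$, so that $|u|\le1$, we get $g(Tx)=t_2-t_1+t_1u+t_2\overline u$. The choices $x=(1,i)$, $t_1=1$ and $x=(i,1)$, $t_2=1$ give $-1+i$ and $1+i$. The midpoint $i$ is not in $V(T)$: if the imaginary part $(t_1-t_2)\operatorname{Im}u$ equals $1$, then $|t_1-t_2|=1$ and $u=\pm i$, so the real part is $\pm1$.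
\end{example}

The set $V(T)$ is, however, always connected, because $\Pi(E)$ is connected for the product of the norm topology on $E$ and the weak* topology on $E^*$, and $(x,g)\mapsto g(Tx)$ is continuous for this topology. Whether $V(T)$ is always \emph{path}-connected is stated as an open question in \cite{Expansive}. The answer is yes.

\begin{theorem}\label{thm:main}
For every complex Banach space $E\neq\{0\}$ and every $T\in\mathcal L(E)$, the set $V(T)$ is path-connected.
\end{theorem}

This is the answer one would guess, since $\Pi(E)$ has convex fibers over the path-connected base $S_E$. Convex fibers are not enough, though. The union of $\{0\}\times[-1,1]$ and $\{(t,\sin(1/t)):0<t\le1\}$ is a closed subset of the plane with convex fibers over $[0,1]$, and it is connected but not path-connected. Moreover, for the norm topology on the dual a path in the sphere need not lift to $\Pi$, even if one may pause along the way.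

\begin{example}\label{ex:ell1}
In $X=\ell^1$ let $a=(2^{-n})_{n\ge1}$, $b=(-n2^{-n})_{n\ge1}$ and $u_t=(1-t)a+tb$ for $0\le t\le1$. The $n$th coordinate of $u_t$ is $2^{-n}(1-t(n+1))$, so $u_t\ne0$. A norming functional $g\in\ell^\infty$ of $u_t/\|u_t\|$ has $g_n$ equal to the sign of that coordinate whenever the coordinate is not zero. Hence $J(a)=\{\mathbf 1\}$ with $\mathbf 1=(1,1,\dots)$, while for $t>0$ every $g\in J(u_t/\|u_t\|)$ has $g_n=-1$ for large $n$, so $\|g-\mathbf 1\|=2$. Let $h:[0,1]\to[0,1]$ be continuous with $h(0)=0$, $h(1)=1$. Then every choice of $g_s\in J(u_{h(s)}/\|u_{h(s)}\|)$ is norm-discontinuous at $s=\max h^{-1}(0)$. Yet $(a,\mathbf 1)$ and $(b/2,-\mathbf 1)$ are joined in $\Pi(X)$ by the line segments through the points $(e_1,\mathbf 1)$, $(e_1,g')$, $(-e_2,g')$, $(-e_2,-\mathbf 1)$, where $g'=(1,-1,-1,\dots)$: on each segment one coordinate is fixed, and the other moves between two points that it pairs to $1$.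
\end{example}

So the path in the sphere cannot be prescribed, and both coordinates have to be constructed together. We do this for the norm topologies, which is more than Theorem~\ref{thm:main} needs. From now on all topologies are norm topologies, and $X\times X^*$ carries the norm $|(x,g)|=\max(\|x\|,\|g\|)$. A complex space is reduced to the underlying real space (Lemma~\ref{lem:real}).

\begin{theorem}\label{thm:pi}
If $X$ is a real Banach space with $\dim X\ge2$, then $\Pi(X)$ is path-connected.
\end{theorem}

The hypothesis on the dimension cannot be dropped, since $\Pi(\mathbb R)=\{(1,1),(-1,-1)\}$.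

The property that $\Pi(X)$ has and the sine curve lacks is monotonicity: $(g-g')(x-x')=2-g(x')-g'(x)\ge0$ for $(x,g),(x',g')\in\Pi(X)$. Its source is convexity. Up to scaling, $\Pi(X)$ is the graph of the subdifferential of $\frac12\|\cdot\|^2$ with the origin removed, and the core of the paper is a statement about all subdifferentials. The definitions are recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:retract}
Let $X\ne\{0\}$ be a real Banach space, let $\varphi:X\to(-\infty,\infty]$ be proper, convex and lower semicontinuous, and let $G=\{(x,g):g\in\partial\varphi(x)\}\subset X\times X^*$. There is a continuous retraction $R:X\times X^*\to G$ with $|R(p)-p|\le8\,d(p,G)$ for all $p\in X\times X^*$.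
\end{theorem}

The method also gives the local structure and the homotopy type of $\Pi(X)$; the topological terms are recalled in Section~\ref{sec:top}.

\begin{theorem}\label{thm:more}
Let $X\ne\{0\}$ be a real Banach space, or a complex one regarded as real.
\begin{itemize}
\item[(a)] $\Pi(X)$ is an ANR, and the projection $\Pi(X)\to S_X$, $(x,g)\mapsto x$, is a homotopy equivalence. If $\dim X=\infty$, then $\Pi(X)$ is contractible, hence an AR.
\item[(b)] If $p_0,p_1\in\Pi(X)$ and $\delta=|p_0-p_1|<1/5$, then $p_0$ and $p_1$ are joined by a path in $\Pi(X)$ inside the ball $\{p:|p-p_0|\le10\delta\}$.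
\item[(c)] If $\dim_{\mathbb R}X\ge2$, every continuous image of $\Pi(X)$ is path-connected. In particular, for a complex Banach space $E\ne\{0\}$ and continuous, possibly nonlinear, maps $F_1,\dots,F_n:S_E\to E$, the joint numerical range
\[
\{(g(F_1(x)),\dots,g(F_n(x))):(x,g)\in\Pi(E)\}\subset\mathbb C^n
\]
is path-connected. If $\dim E<\infty$, it is a Peano continuum.
\end{itemize}
\end{theorem}

Section~\ref{sec:model} builds the retraction by hand on the real line. Sections~\ref{sec:gap} and~\ref{sec:retract} prove Theorem~\ref{thm:retract}, Section~\ref{sec:origin} proves Theorems~\ref{thm:pi} and~\ref{thm:main}, and Section~\ref{sec:top} proves Theorem~\ref{thm:more}.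

\section{Tools}\label{sec:prelim}

\begin{lemma}\label{lem:real}
Let $E\neq\{0\}$ be a complex Banach space and $X$ the underlying real space. Then $(x,g)\mapsto(x,\operatorname{Re}g)$ is an isometry of $\Pi(E)$ onto $\Pi(X)$.
\end{lemma}

\begin{proof}
The real-linear map $g\mapsto\operatorname{Re}g$ from $E^*$ to $X^*$ has the inverse $f\mapsto f(\cdot)-if(i\,\cdot)$. It is isometric because $|g(y)|=\operatorname{Re}g(\lambda y)$ for a suitable $\lambda$ with $|\lambda|=1$. It sends $\Pi(E)$ into $\Pi(X)$. Conversely, if $\|\operatorname{Re}g\|=\operatorname{Re}g(x)=\|x\|=1$, then $\|g\|=1$, so $|g(x)|\le1$, and $\operatorname{Re}g(x)=1$ forces $g(x)=1$.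
\end{proof}

Now let $X$ be a real Banach space and $\varphi:X\to(-\infty,\infty]$ a function that is \emph{proper}, meaning that $\operatorname{dom}\varphi=\{x:\varphi(x)<\infty\}$ is not empty. Its \emph{conjugate} $\varphi^*:X^*\to(-\infty,\infty]$ is
\[
\varphi^*(g)=\sup_{y\in X}\{g(y)-\varphi(y)\}.
\]
As a supremum of continuous affine functions, $\varphi^*$ is convex and lower semicontinuous. If $\varphi$ is convex and lower semicontinuous, the Hahn--Banach theorem applied to its closed convex epigraph gives a continuous affine minorant of $\varphi$, so $\varphi^*$ is proper. The one conjugate we need explicitly is that of $\frac12\|\cdot\|^2$: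
\begin{equation}\label{eq:square}
\sup_{u\in X}\{g(u)-\tfrac12\|u\|^2\}=\sup_{r\ge0}\{r\|g\|-\tfrac12r^2\}=\tfrac12\|g\|^2 .
\end{equation}
For $\varepsilon\ge0$ and $x\in\operatorname{dom}\varphi$, the \emph{$\varepsilon$-subdifferential} $\partial_\varepsilon\varphi(x)$ is the set of $g\in X^*$ with
\[
\varphi(y)\ge\varphi(x)+g(y-x)-\varepsilon\qquad\text{for all }y\in X,
\]
and $\partial_\varepsilon\varphi(x)=\emptyset$ for $x\notin\operatorname{dom}\varphi$. The \emph{subdifferential} is $\partial\varphi=\partial_0\varphi$. The \emph{Fenchel gap} of $q=(x,g)$ is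
\[
e(q)=\varphi(x)+\varphi^*(g)-g(x)\in[0,\infty].
\]
It is nonnegative by the definition of $\varphi^*$. Rewriting the inequality that defines $\partial_\varepsilon\varphi(x)$ as $g(y)-\varphi(y)\le g(x)-\varphi(x)+\varepsilon$ and taking the supremum over $y$, we find
\begin{equation}\label{eq:epssub}
g\in\partial_\varepsilon\varphi(x)\iff e(x,g)\le\varepsilon .
\end{equation}
We use three standard results.

\begin{theorem}[Fenchel--Rockafellar duality {\cite{Rockafellar}, \cite[Theorem 1.12]{Brezis}}]\label{thm:FR}
Let $\varphi,\psi:X\to(-\infty,\infty]$ be convex, and suppose that $\psi$ is continuous at some point of $\operatorname{dom}\varphi\cap\operatorname{dom}\psi$. Then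
\[
\inf_{x\in X}\{\varphi(x)+\psi(x)\}=\sup_{g\in X^*}\{-\varphi^*(g)-\psi^*(-g)\}.
\]
\end{theorem}

\begin{theorem}[Br{\o}ndsted--Rockafellar {\cite{BR}, \cite[Theorem 3.17]{Phelps}}]\label{thm:BR}
Let $\varphi$ be proper, convex and lower semicontinuous on a Banach space $X$, let $\varepsilon,\lambda>0$ and $g\in\partial_\varepsilon\varphi(x)$. Then there are $x'\in X$ and $g'\in\partial\varphi(x')$ with $\|x'-x\|\le\varepsilon/\lambda$ and $\|g'-g\|\le\lambda$.
\end{theorem}

Finally, metrizable spaces are paracompact (A. H. Stone). So for every open cover of a metrizable space $W$ there are continuous functions $\lambda_i:W\to[0,1]$ with $\sum_i\lambda_i=1$ such that each point has a neighborhood on which all but finitely many $\lambda_i$ vanish, and the support of each $\lambda_i$ lies in a member of the cover.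

\section{The retraction on the real line}\label{sec:model}

Take $X=X^*=\mathbb R$ and $\varphi(x)=|x|$. Then $\partial\varphi(x)$ is $\{-1\}$ for $x<0$, $[-1,1]$ for $x=0$, and $\{1\}$ for $x>0$. The graph $G$ is a step that rises from left to right, and each line $x+g=c$ of slope $-1$ meets it exactly once: at $(c+1,-1)$ if $c\le-1$, at $(0,c)$ if $|c|\le1$, and at $(c-1,1)$ if $c\ge1$. Sliding $p=(z,w)$ along the line with $c=z+w$ until it hits $G$ defines a retraction $R$ of the plane onto $G$ (Figure~\ref{fig:slide}). Monotonicity makes it continuous: if $(x,g),(x',g')\in G$ lie on the lines with constants $c,c'$, then $(x-x')(g-g')\ge0$, and so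
\[
(x-x')^2+(g-g')^2\le(c-c')^2 .
\]
Applied to $R(p)$ and a point $p_0\in G$ with $|p-p_0|\le\delta$, for which $|c-c'|\le2\delta$, this gives $|R(p)-p_0|\le2\delta$. Hence $|R(p)-p|\le3\,d(p,G)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[->,gray] (-3,0)--(3,0) node[right]{$x$};
\draw[->,gray] (0,-1.6)--(0,2) node[above]{$g$};
\draw[very thick] (-2.8,-1)--(0,-1)--(0,1)--(2.8,1) node[above left]{$G$};
\draw[dashed,->] (2.5,-0.5)--(1,1);
\draw[dashed,->] (-1.2,1.7)--(0,0.5);
\draw[dashed,->] (-2.4,0.6)--(-0.8,-1);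
\fill (2.5,-0.5) circle (1.5pt) (-1.2,1.7) circle (1.5pt) (-2.4,0.6) circle (1.5pt);
\end{tikzpicture}
\caption{The graph $G$ of the subdifferential of $|x|$ on $\mathbb R$. Every line of slope $-1$ meets $G$ exactly once, and sliding along these lines retracts the plane onto $G$.}
\label{fig:slide}
\end{figure}

In a Banach space $x+g$ has no meaning, so we restate the construction as a minimization. The point $q=(x,g)$ lies on $G$ when $e(q)=0$, and it lies on the line through $p$ when $Q(q-p)=0$, where
\[
Q(x,g)=\tfrac12(x+g)^2=\tfrac12x^2+\tfrac12g^2+gx .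
\]
So $R(p)$ is the unique zero of the nonnegative function $q\mapsto e(q)+Q(q-p)$. The right-hand expression for $Q$ makes sense on $X\times X^*$ for every $X$. The gap $e$ contains the term $-gx$ and need not be convex, but $Q$ contains $+gx$, and in the sum these terms cancel. This cancellation survives in every Banach space and carries the proof.

\section{The perturbed gap function}\label{sec:gap}

Let $X$, $\varphi$ and $G$ be as in Theorem~\ref{thm:retract}, and write $P=X\times X^*$. By \eqref{eq:epssub}, $G=\{e=0\}$. The gap $e$ is lower semicontinuous, because $\varphi$ and $\varphi^*$ are and the pairing $(x,g)\mapsto g(x)$ is continuous; so $G=\{e\le0\}$ is closed. Since $\varphi$ and $\varphi^*$ are proper, $e$ is finite somewhere, and Theorem~\ref{thm:BR} gives $G\ne\emptyset$. Put $D(p)=d(p,G)$. This function is $1$-Lipschitz and vanishes exactly on $G$. For $q=(x,g)\in P$ let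
\[
Q(q)=\tfrac12\|x\|^2+\tfrac12\|g\|^2+g(x)\ \ge\ \tfrac12(\|x\|-\|g\|)^2\ \ge\ 0,
\]
which is continuous and even, and for $p=(z,w)\in P$ let
\[
\Phi_p(q)=e(q)+Q(q-p)\in[0,\infty].
\]
Since $-g(x)+(g-w)(x-z)=-g(z)-w(x)+w(z)$, we have $\Phi_p(x,g)=A_p(x)+B_p(g)$ with
\begin{equation}\label{eq:split}
A_p(x)=\varphi(x)+\tfrac12\|x-z\|^2-w(x)+w(z),\qquad B_p(g)=\varphi^*(g)+\tfrac12\|g-w\|^2-g(z).
\end{equation}
Both functions are convex and proper. Thus \emph{$\Phi_p$ is convex on $P$}, and for fixed $q$ with $e(q)<\infty$ the function $p\mapsto\Phi_p(q)$ is finite and continuous.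

On the line, $\Phi_p$ had a unique zero that depended continuously on $p$. In general, zeros may not exist, and where they exist they may admit no continuous choice.

\begin{example}\label{ex:fail}
Let $\varphi=\frac12\|\cdot\|^2$, so $\varphi^*=\frac12\|\cdot\|^2$ by \eqref{eq:square}. For $p=(0,w)$ with $\|w\|=1$ we have $B_p(g)\ge\frac14(\|g\|+\|g-w\|)^2\ge\frac14$ and $A_p(x)=\|x\|^2-w(x)\ge\|x\|^2-\|x\|\ge-\frac14$. A zero of $\Phi_p$ therefore needs $w(x)=\|x\|=\frac12$, and there is none if $w$ does not attain its norm, as for $w=(1-1/n)_{n\ge1}$ on $\ell^1$. For $p=(z,0)$ with $z\neq0$ the roles are exchanged: $A_p\ge\frac14\|z\|^2$ and $B_p(g)=\|g\|^2-g(z)\ge-\frac14\|z\|^2$, so a zero $(x,g)$ of $\Phi_p$ has $2g/\|z\|\in J(z/\|z\|)$. Along the path $p=(u_t,0)$ from Example~\ref{ex:ell1} no continuous choice of zeros exists.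
\end{example}

We therefore work with approximate zeros. Four facts are needed: they exist, they are close to $G$, they are not far from $p$, and they can be chosen continuously. The first is an approximate Minty theorem that does not need reflexivity.

\begin{lemma}\label{lem:inf}
$\inf_{q\in P}\Phi_p(q)=0$ for every $p\in P$.
\end{lemma}

\begin{proof}
Let $p=(z,w)$. The functions $A_p$ and $B_p$ are finite somewhere and $A_p(x)+B_p(g)\ge0$ for all $x,g$. Hence both infima are finite, and $\inf\Phi_p=\inf A_p+\inf B_p$. Write $A_p=\varphi+\psi$ with $\psi(x)=\frac12\|x-z\|^2-w(x)+w(z)$, which is finite, convex and continuous on $X$. Substituting $x=z+u$ and using \eqref{eq:square},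
\[
\psi^*(-g)=\sup_{u}\{(w-g)(u)-\tfrac12\|u\|^2\}-g(z)=\tfrac12\|g-w\|^2-g(z).
\]
So $\varphi^*(g)+\psi^*(-g)=B_p(g)$, and Theorem~\ref{thm:FR} says that $\inf A_p=-\inf B_p$.
\end{proof}

\begin{lemma}\label{lem:near}
$D(q)\le\sqrt{e(q)}$ for every $q\in P$.
\end{lemma}

\begin{proof}
If $e(q)=0$ then $q\in G$, and if $e(q)=\infty$ there is nothing to prove. Otherwise apply Theorem~\ref{thm:BR} with $\varepsilon=e(q)$ and $\lambda=\sqrt\varepsilon$, using \eqref{eq:epssub}.
\end{proof}

The next lemma replaces the bound $|R(p)-p|\le3\,d(p,G)$ of Section~\ref{sec:model}, and again monotonicity is the reason. The tolerance is tied to $D(p)$, so that it tightens as $p$ approaches $G$.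

\begin{lemma}\label{lem:step}
If $\Phi_p(q)\le\frac14D(p)^2$, then $D(q)\le\frac12D(p)$ and $|q-p|\le4D(p)$.
\end{lemma}

\begin{proof}
Since $e(q)\le\Phi_p(q)$, the first claim follows from Lemma~\ref{lem:near}. For the second let $p=(z,w)$, $q=(x,g)$, $\varepsilon=\Phi_p(q)$, $a=\|x-z\|$, $b=\|g-w\|$. Fix $\delta>D(p)$ and $(x_0,g_0)\in G$ with $\|z-x_0\|\le\delta$ and $\|w-g_0\|\le\delta$. From $g\in\partial_{e(q)}\varphi(x)$ and $g_0\in\partial\varphi(x_0)$ we get
\[
\varphi(x_0)\ge\varphi(x)+g(x_0-x)-e(q),\qquad\varphi(x)\ge\varphi(x_0)+g_0(x-x_0).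
\]
All terms are finite, and adding gives the approximate monotonicity $(g-g_0)(x-x_0)\ge-e(q)$. Write $g-g_0=(g-w)+(w-g_0)$ and $x-x_0=(x-z)+(z-x_0)$, and expand:
\[
-e(q)\le(g-w)(x-z)+b\delta+\delta a+\delta^2 .
\]
Inserting this into $\varepsilon=e(q)+\frac12a^2+\frac12b^2+(g-w)(x-z)$ gives $\varepsilon\ge\frac12(a^2+b^2)-\delta(a+b)-\delta^2$, that is,
\[
\tfrac12(a-\delta)^2+\tfrac12(b-\delta)^2\le\varepsilon+2\delta^2 .
\]
Hence $|q-p|=\max(a,b)\le\delta+\sqrt{2\varepsilon+4\delta^2}$. Let $\delta\downarrow D(p)$ and use $2\varepsilon\le\frac12D(p)^2$ to get $|q-p|\le(1+\sqrt{9/2})D(p)\le4D(p)$.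
\end{proof}

A continuous choice is possible because an approximate zero of $\Phi_p$ also serves for all nearby $p$, and convexity lets us average the local choices.

\begin{lemma}\label{lem:select}
Let $W\subset P$ be open and $\tau:W\to(0,\infty)$ continuous. There is a continuous map $s:W\to P$ with $\Phi_p(s(p))<\tau(p)$ for all $p\in W$.
\end{lemma}

\begin{proof}
For $q$ with $e(q)<\infty$ the set $O_q=\{p\in W:\Phi_p(q)<\tau(p)\}$ is open, and by Lemma~\ref{lem:inf} these sets cover $W$. Take a locally finite partition of unity $(\lambda_i)$ on $W$ with the support of $\lambda_i$ in $O_{q_i}$, and put $s(p)=\sum_i\lambda_i(p)q_i$. Locally the sum is finite, so $s$ is continuous. If $\lambda_i(p)>0$ then $\Phi_p(q_i)<\tau(p)$. By convexity, $\Phi_p(s(p))\le\sum_{\lambda_i(p)>0}\lambda_i(p)\Phi_p(q_i)<\tau(p)$.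
\end{proof}

\section{The retraction onto the graph}\label{sec:retract}

One selection does not land on $G$, but it halves the distance to $G$ at a cost proportional to that distance. Iterating it gives a convergent geometric series.

\begin{proof}[Proof of Theorem~\ref{thm:retract}]
On the open set $W=P\setminus G$ the function $\tau=\frac14D^2$ is continuous and positive. Let $r:W\to P$ be the map given by Lemma~\ref{lem:select}, and put $r(p)=p$ for $p\in G$. By Lemma~\ref{lem:step}, and trivially on $G$,
\[
|r(p)-p|\le4D(p),\qquad D(r(p))\le\tfrac12D(p)\qquad(p\in P).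
\]
The map $r$ is continuous on $W$. At $p_0\in G$ we have
\begin{equation}\label{eq:glue}
|r(p)-p_0|\le4D(p)+|p-p_0|\le5|p-p_0|,
\end{equation}
so $r$ is continuous on $P$. By induction $D(r^n(p))\le2^{-n}D(p)$, and therefore $|r^{n+1}(p)-r^n(p)|\le4\cdot2^{-n}D(p)$. The function $D$ is bounded on bounded sets and $P$ is complete, so $r^n$ converges uniformly on bounded sets to a continuous map $R:P\to P$. We have $D(R(p))=\lim_nD(r^n(p))=0$, so $R(p)\in G$ because $G$ is closed. Also $R$ fixes $G$ pointwise, and $|R(p)-p|\le\sum_{n\ge0}4\cdot2^{-n}D(p)=8D(p)$.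
\end{proof}

\begin{remark}
Completeness of $X$ enters through Theorem~\ref{thm:BR} and the convergence of $r^n$. Lower semicontinuity cannot be dropped: if $\varphi=0$ on $(0,1)$ and $\varphi=\infty$ elsewhere on $\mathbb R$, then $G=(0,1)\times\{0\}$ is not closed, while a retract of a Hausdorff space is closed.
\end{remark}

\section{Avoiding the origin}\label{sec:origin}

From now on $\varphi=\frac12\|\cdot\|^2$, so $\varphi^*=\frac12\|\cdot\|^2$ by \eqref{eq:square}, and $R$ is the retraction of Theorem~\ref{thm:retract} for this $\varphi$. The gap is a sum of two nonnegative terms,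
\[
e(x,g)=\tfrac12(\|x\|-\|g\|)^2+\bigl(\|x\|\,\|g\|-g(x)\bigr),
\]
and so
\[
G=\{(x,g):\|x\|=\|g\|,\ g(x)=\|x\|^2\}.
\]
Let $G_0=G\setminus\{0\}$. For $q=(x,g)\in G_0$ we have $|q|=\|x\|>0$. The set $G_0$ is invariant under positive scalars, $\Pi(X)=\{q\in G_0:|q|=1\}$, and $\nu(q)=q/|q|$ is a continuous retraction of $G_0$ onto $\Pi(X)$.

Theorem~\ref{thm:retract} does not yet give Theorem~\ref{thm:pi}. The cone $G$ is path-connected through the origin for every $X$, including $X=\mathbb R$, and the image under $R$ of a path between two points of $\Pi(X)$ may pass through $0$, where $\nu$ is undefined. We need a retraction onto $G_0$, defined on an open set large enough to contain visible paths. Which set to take is read off from the identity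
\[
\Phi_p(0)=e(0)+Q(-p)=Q(p).
\]
The origin is a zero of $\Phi_p$ exactly when $Q(p)=0$, so we work on the open set
\[
U=\{p\in P:Q(p)>0\}.
\]
For $X=\mathbb R$ the graph $G$ is the diagonal, and $U$ is the plane without the line $x+g=0$, the set of points that slide to the origin. In general $Q(x,g)=2\|x\|^2$ on $G$, so $U\cap G=G_0$. More generally,
\begin{equation}\label{eq:inU}
Q(x,tg)=\tfrac12(1+t)^2\|x\|^2>0\quad\text{for }(x,g)\in G_0,\ 0\le t\le1,\qquad Q(z,0)=\tfrac12\|z\|^2>0\quad\text{for }z\ne0 .
\end{equation}
For $p\in U$, good approximate zeros of $\Phi_p$ keep a definite distance from the origin, measured by the continuous function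
\[
\rho(p)=\min\Bigl\{1,\frac{Q(p)}{8|p|+4}\Bigr\}>0 .
\]

\begin{lemma}\label{lem:away}
If $p\in U$ and $\Phi_p(q)\le\frac12Q(p)$, then $|q|\ge\rho(p)$.
\end{lemma}

\begin{proof}
Since $\rho\le1$, we may assume $|q|\le1$. Let $p=(z,w)$, $q=(x,g)$. We compare $Q(p-q)$ with $Q(p)$ term by term. First,
\[
\tfrac12\bigl|\|z-x\|^2-\|z\|^2\bigr|\le\tfrac12\|x\|\,(2\|z\|+\|x\|)\le|q|\,(|p|+\tfrac12),
\]
and the same bound holds with $w,g$ in place of $z,x$. Second,
\[
|(w-g)(z-x)-w(z)|=|g(x)-w(x)-g(z)|\le|q|\,(2|p|+1).
\]
Altogether $|Q(p-q)-Q(p)|\le|q|(4|p|+2)$. Since $Q(p-q)=Q(q-p)\le\Phi_p(q)\le\frac12Q(p)$, it follows that $\frac12Q(p)\le|q|(4|p|+2)$.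
\end{proof}

We now make one careful first step, which lands at distance at least $\rho(p)$ from the origin and much closer than that to $G$, and then apply $R$, which cannot move the point as far as the origin. The second assertion below is needed only in Section~\ref{sec:top}.

\begin{proposition}\label{prop:S}
There is a continuous retraction $S:U\to G_0$ such that, for every $z\in X\setminus\{0\}$, the point $(x',g')=S(z,0)$ satisfies $g'(z)>0$.
\end{proposition}

\begin{proof}
On the open set $U\setminus G$ consider the continuous positive function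
\begin{equation}\label{eq:tau}
\tau(p)=\min\Bigl\{\tfrac14D(p)^2,\ \tfrac12Q(p),\ \Bigl(\frac{\rho(p)^2}{40(1+|p|)}\Bigr)^2\Bigr\}.
\end{equation}
Let $s:U\setminus G\to P$ be given by Lemma~\ref{lem:select}, and put $s(p)=p$ for $p\in G_0$. The first term of \eqref{eq:tau} and Lemma~\ref{lem:step} give $|s(p)-p|\le4D(p)$ on $U$, so \eqref{eq:glue} holds for $s$ at each $p_0\in G_0$, and $s:U\to P$ is continuous. Put $S=R\circ s:U\to G$. It is continuous and fixes $G_0$ pointwise.

Let $p\in U\setminus G$, $q=s(p)$, $\tau=\tau(p)$, $\rho=\rho(p)$. The second term of \eqref{eq:tau} and Lemma~\ref{lem:away} give $|q|\ge\rho$. By Theorem~\ref{thm:retract}, Lemma~\ref{lem:near} and the third term of \eqref{eq:tau},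
\begin{equation}\label{eq:move}
|S(p)-q|\le8D(q)\le8\sqrt{e(q)}\le8\sqrt\tau\le\frac{\rho^2}{5(1+|p|)} .
\end{equation}
As $\rho\le1$, the right side is at most $\rho/5<|q|$. So $S(p)\ne0$, and $S$ maps $U$ into $G_0$.

Finally let $p=(z,0)$ with $z\ne0$. Then $p\in U$ by \eqref{eq:inU}, and $p\notin G$. With $q=(x,g)=s(p)$, formula \eqref{eq:split} reads
\[
\tfrac12\|x\|^2+\tfrac12\|x-z\|^2+\|g\|^2-g(z)=\Phi_p(q)<\tau,
\]
so $g(z)>\frac12|q|^2-\tau\ge\frac12\rho^2-\tau$. By \eqref{eq:tau}, $\tau\le\rho^4/1600\le\rho^2/1600$, and by \eqref{eq:move}, $\|g'-g\|\,\|z\|\le\rho^2/5$ because $\|z\|=|p|$. Hence $g'(z)>\rho^2\bigl(\frac12-\frac1{1600}-\frac15\bigr)>0$.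
\end{proof}

Inside $U$ a path is easy to find: shrink the functional to zero, move the vector around the origin of $X$, and grow the new functional.

\begin{proof}[Proof of Theorem~\ref{thm:pi}]
Let $(x_0,g_0),(x_1,g_1)\in\Pi(X)$. There is a path $z_t$ in $X\setminus\{0\}$ from $x_0$ to $x_1$. If $x_1\ne-x_0$, the segment $[x_0,x_1]$ misses $0$, because the two vectors have the same norm. If $x_1=-x_0$, we use $\dim X\ge2$ to pick $y\notin\mathbb Rx_0$ and follow $[x_0,y]$ and $[y,x_1]$. Let $\gamma$ be the concatenation of the segment from $(x_0,g_0)$ to $(x_0,0)$, the path $(z_t,0)$, and the segment from $(x_1,0)$ to $(x_1,g_1)$. By \eqref{eq:inU}, $\gamma$ lies in $U$. Both $S$ and $\nu$ fix $\Pi(X)$ pointwise, so $\nu\circ S\circ\gamma$ is a path in $\Pi(X)$ from $(x_0,g_0)$ to $(x_1,g_1)$.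
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The real space underlying $E$ has dimension at least $2$, so $\Pi(E)$ is path-connected by Lemma~\ref{lem:real} and Theorem~\ref{thm:pi}. For $(x,g),(x',g')\in\Pi(E)$,
\[
|g(Tx)-g'(Tx')|\le|(g-g')(Tx)|+|g'(T(x-x'))|\le\|T\|\,(\|g-g'\|+\|x-x'\|).
\]
Thus $V(T)$ is a continuous image of a path-connected space.
\end{proof}

\section{Homotopy type and local structure}\label{sec:top}

A metrizable space $A$ is an \emph{absolute retract} (AR), respectively an \emph{absolute neighborhood retract} (ANR), if for every embedding of $A$ as a closed subset of a metrizable space $M$, the set $A$ is a retract of $M$, respectively of a neighborhood of $A$ in $M$. A \emph{Peano continuum} is a compact, connected, locally connected metrizable space. We use the following standard facts: open subsets of normed spaces are ANRs; retracts of ANRs are ANRs; contractible ANRs are ARs; a Hausdorff continuous image of a Peano continuum is a Peano continuum; and the unit sphere of an infinite-dimensional normed space is contractible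 \cite{Dugundji}. The isometry of Lemma~\ref{lem:real} preserves the first coordinate, so everything proved for real spaces passes to $\Pi(E)$ for complex $E$.

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
The map $\nu\circ S$ retracts the open subset $U$ of the normed space $P$ onto $\Pi(X)$, so $\Pi(X)$ is an ANR.

The projection $\Pi(X)\to S_X$ is the composite
\[
\Pi(X)\overset{\iota}{\longrightarrow}G_0\overset{\pi}{\longrightarrow}X\setminus\{0\}\overset{n}{\longrightarrow}S_X
\]
of the inclusion $\iota$, the map $\pi(x,g)=x$ and the normalization $n(z)=z/\|z\|$. We show that each factor is a homotopy equivalence. For $\iota$ a homotopy inverse is $\nu$: we have $\nu\circ\iota=\mathrm{id}$, and $(q,t)\mapsto(1-t+t/|q|)\,q$ is a homotopy in $G_0$ from the identity to $\iota\circ\nu$. For $n$ a homotopy inverse is the inclusion of $S_X$, by the homotopy $(z,t)\mapsto(1-t+t/\|z\|)\,z$.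

The map $\pi$ need not have a continuous section, by Example~\ref{ex:ell1}. As a substitute take $j:X\setminus\{0\}\to G_0$, $j(z)=S(z,0)$, which is defined by \eqref{eq:inU}. By the same formula, $((x,g),t)\mapsto S(x,tg)$ is defined on $G_0\times[0,1]$, and it is a homotopy in $G_0$ from $j\circ\pi$ to the identity. In the other order, let $z\ne0$ and $(x',g')=j(z)$. Then $g'(x')=\|x'\|^2>0$ because $(x',g')\in G_0$, and $g'(z)>0$ by Proposition~\ref{prop:S}. So $g'$ is positive on the segment $[x',z]$, which therefore misses $0$, and $(z,t)\mapsto(1-t)\pi(j(z))+tz$ is a homotopy in $X\setminus\{0\}$ from $\pi\circ j$ to the identity.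

If $\dim X=\infty$, then $S_X$ is contractible, hence so is $\Pi(X)$, and a contractible ANR is an AR.
\end{proof}

For two nearby points of $\Pi(X)$ the segment between them stays close to $G$ and far from $0$. The bound in Theorem~\ref{thm:retract} then keeps $R$ itself away from the origin, and $S$ is not needed.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $p_t=(1-t)p_0+tp_1$ and $\gamma(t)=R(p_t)\in G$. Since $p_0,p_1\in G$, we have $D(p_t)\le\min(t,1-t)\,\delta\le\delta/2$, so $|\gamma(t)-p_t|\le4\delta$ and
\[
|\gamma(t)-p_0|\le4\delta+t\delta\le5\delta<1=|p_0| .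
\]
Hence $\gamma(t)\in G_0$ and $\bigl|\,|\gamma(t)|-1\bigr|\le5\delta$. The path $\nu\circ\gamma$ joins $p_0$ to $p_1$ in $\Pi(X)$. As $|\nu(q)-q|=\bigl|1-|q|\,\bigr|$ for $q\in G_0$,
\[
|\nu(\gamma(t))-p_0|\le|\nu(\gamma(t))-\gamma(t)|+|\gamma(t)-p_0|\le10\delta.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
The first statement follows from Theorem~\ref{thm:pi}. For the joint numerical range, fix $(x,g)\in\Pi(E)$. For $(x',g')\in\Pi(E)$,
\[
|g(F_k(x))-g'(F_k(x'))|\le\|g-g'\|\,\|F_k(x)\|+\|F_k(x)-F_k(x')\|,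
\]
which tends to $0$ as $(x',g')\to(x,g)$. So the joint numerical range is a continuous image of the path-connected space $\Pi(E)$.

Let $\dim E<\infty$. Then $\Pi(E)$ is a closed bounded subset of a finite-dimensional normed space, hence compact and metrizable, and it is connected. It is locally connected by (b). Indeed, let $O\subset\Pi(E)$ be open and $p_0\in O$, and choose $\eta\in(0,1/5)$ such that $O$ contains all points of $\Pi(E)$ within $10\eta$ of $p_0$. By (b), every point of $\Pi(E)$ within $\eta$ of $p_0$ is joined to $p_0$ by a path in $O$. So the path components of $O$ are open, and the connected open sets form a base of the topology. Thus $\Pi(E)$ is a Peano continuum, and so is its continuous image in $\mathbb C^n$.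
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brezis} Brezis, \emph{Functional Analysis}.

\bibitem{BR} Br{\o}ndsted and Rockafellar, Proc. AMS 16 (1965).

\bibitem{Dugundji} Dugundji, Pacific J. Math. 1 (1951).

\bibitem{Expansive} \emph{Generalization of expansive operators}, \texttt{http://files.ele-math.com/articles/mia-27-12.pdf}.

\bibitem{Phelps} Phelps, LNM 1364.

\bibitem{Rockafellar} Rockafellar, Duke Math. J. 33 (1966).

\end{thebibliography}
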